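# Convex planar regions have exactly one logarithmic center

## 1. The uniqueness theorem and what it says

Throughout, $S\subset\mathbb C=\mathbb R^2$ is compact and convex with nonempty interior, unless another hypothesis is stated. Put
$$f_S(\beta)=\int_S\log|z-\beta|\,dA(z),\qquad \beta\in\mathbb C .$$

**Theorem 1.** The function $f_S$ has exactly one critical point $\alpha\in\mathbb C$. It lies in $\operatorname{int}S$, the Hessian of $f_S$ at $\alpha$ is positive definite, and $\alpha$ is the unique global minimizer of $f_S$. In particular $S$ has a unique logarithmic center.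

**Definition (logarithmic center).** For a closed bounded region $S$ with nonempty interior, $f_S$ is its logarithmic potential. It is finite everywhere because $\log|z|$ is locally integrable. A logarithmic center of $S$ is a point that minimizes $f_S$ over the whole plane.

So a center is a point whose distance to a random point of $S$ is smallest in the sense of geometric means. The question is whether there is only one. The paper "The Logarithmic Center of a Planar Region" poses as a conjecture that a convex region has only one. Three facts are recorded as known with it: a general region may have many centers; a convex region with a line of mirror symmetry has one; and so does a convex region squeezed between two concentric disks with radii in ratio $10:11$. Theorem 1 says that convexity alone is enough. It also says more: not only is the minimizer unique, but the gradient vanishes nowhere else, and the minimum is nondegenerate.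

The difficulty is that $\log s$ is a concave function of the distance $s$. For a kernel such as $s^2$, each function $\beta\mapsto|z-\beta|^2$ is strictly convex, so the integral is strictly convex and uniqueness is immediate. Nothing of the sort is available for $\log$.

Notation: subscripts $1,2$ denote partial derivatives in the coordinates of $\beta=\beta_1+i\beta_2$; $D_\rho=\{|z|<\rho\}$; integrals $\int\cdots d\theta$ without limits run over $[0,2\pi]$. A dot is the real inner product in $\mathbb R^2$. We recall the textbook mean value
$$\frac1{2\pi}\int\log|se^{i\varphi}-\beta|\,d\varphi=\log\max(s,|\beta|). \tag{1}$$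

## 2. The disc and the annulus by hand

Integrate (1) over circles. For the disc of radius $\rho$ and $|\beta|<\rho$,
$$\int_{D_\rho}\log|z-\beta|\,dA=2\pi\int_0^\rho s\log\max(s,|\beta|)\,ds .$$
The part $s<|\beta|$ gives $\pi|\beta|^2\log|\beta|$. The part $s>|\beta|$ gives $2\pi\big[\tfrac{s^2}2\log s-\tfrac{s^2}4\big]_{|\beta|}^{\rho}$. The logarithms of $|\beta|$ cancel and
$$\int_{D_\rho}\log|z-\beta|\,dA=\pi\rho^2\log\rho-\tfrac{\pi}{2}\rho^2+\tfrac\pi2|\beta|^2 . \tag{2}$$
For $|\beta|\ge\rho$ the integral is $\pi\rho^2\log|\beta|$. So the disc has one critical point, its center, with Hessian $\pi I$.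

For the annulus $a\le|z|\le b$ and $|\beta|\le a$, formula (1) gives $2\pi\int_a^bs\log s\,ds$, which is constant. For $a<\tau=|\beta|\leq b$ the value is
$$2\pi\Big(\int_a^\tau s\log\tau\,ds+\int_\tau^bs\log s\,ds\Big),$$
whose derivative in $\tau$ is $\frac{2\pi}{\tau}\int_a^\tau s\,ds>0$; for $\tau>b$ the value is $\pi(b^2-a^2)\log\tau$, also increasing. Hence every point of the closed inner disc is a logarithmic center. Some hypothesis on the shape is needed.

## 3. Critical points sit inside, and counting them is a local matter

The purpose of this section is to reduce Theorem 1 to one statement about Hessians at critical points.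

**Lemma 2.** Let $S$ be a bounded measurable set of positive area and $f=f_S$.

(a) $f\in C^1(\mathbb C)$ and $\nabla f(\beta)=-\displaystyle\int_S\frac{z-\beta}{|z-\beta|^2}\,dA(z)$.

(b) If $R>\sup_S|z|$, then $\beta\cdot\nabla f(\beta)>0$ for $|\beta|\ge R$. Consequently $f$ attains its global minimum, and every global minimizer is a critical point.

(c) If $S$ is compact and convex with nonempty interior, every critical point lies in $\operatorname{int}S$.

*Proof.* (a) We regularize the kernel. For $0<\varepsilon\le1$ let $f^\varepsilon(\beta)=\frac12\int_S\log(|z-\beta|^2+\varepsilon^2)\,dA$, a smooth function with gradient $-\int_S(z-\beta)(|z-\beta|^2+\varepsilon^2)^{-1}dA$. Fix $L$ and let $M=L+\sup_S|z|$. For $|\beta|\le L$, substitute $u=z-\beta$; then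
$$|f^\varepsilon(\beta)-f(\beta)|\le\frac12\int_{|u|\le M}\log\Big(1+\frac{\varepsilon^2}{|u|^2}\Big)dA(u),$$
and the gradient of $f^\varepsilon$ differs from the claimed formula by at most
$$\int_{|u|\le M}|u|\Big(\frac1{|u|^2}-\frac1{|u|^2+\varepsilon^2}\Big)dA(u).$$
The integrands are dominated by the integrable functions $\log(1+|u|^{-2})$ and $|u|^{-1}$ and tend to $0$ pointwise for $u\ne0$. So both bounds tend to $0$, uniformly for $|\beta|\le L$. A locally uniform limit of $C^1$ functions whose gradients converge locally uniformly is $C^1$, and its gradient is the limit.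

(b) By (a), $\beta\cdot\nabla f(\beta)=\int_S\frac{(\beta-z)\cdot\beta}{|z-\beta|^2}dA$, and $(\beta-z)\cdot\beta\ge|\beta|(|\beta|-|z|)>0$ for $z\in S$. So $f$ increases along rays outside $D_R$. The minimum of $f$ on the compact set $\overline{D_R}$ is therefore the minimum over $\mathbb C$, and since $f$ is $C^1$ its gradient vanishes at every minimizer.

(c) If $\beta\notin\operatorname{int}S$, the separation theorem for convex sets gives a unit vector $e$ with $e\cdot(z-\beta)\ge0$ for all $z\in S$. The equality case lies on a line, which has area $0$. So $e\cdot\nabla f(\beta)=-\int_S\frac{e\cdot(z-\beta)}{|z-\beta|^2}dA<0$, and $\beta$ is not critical. $\blacksquare$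

Next, a counting device. Recall that a continuous field $V$ without zeros on a circle has an integer winding number; that it does not change under a homotopy through fields without zeros on the circle; and that if $V$ is continuous and without zeros on a closed disc minus finitely many open discs whose closures are disjoint and lie in its interior, then its winding number on the outer circle is the sum of those on the inner circles. On a circle centered at $\beta_0$ the field $\beta-\beta_0$ has winding number $1$. Hence
$$V(\beta)\cdot(\beta-\beta_0)>0\ \text{ on a circle centered at }\beta_0\quad\Longrightarrow\quad\text{winding number }1, \tag{3}$$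
because $(1-s)V(\beta)+s(\beta-\beta_0)$, $0\le s\le1$, has positive inner product with $\beta-\beta_0$.

**Lemma 3.** Let $f\in C^1(\mathbb C)$ satisfy $\beta\cdot\nabla f(\beta)>0$ for $|\beta|\ge R$. Suppose that near each of its critical points $f$ is $C^2$, with positive definite Hessian at the critical point. Then $f$ has exactly one critical point, and it is the unique global minimizer.

*Proof.* Let $\alpha$ be a critical point and $\lambda>0$ the smaller eigenvalue of $H=D^2f(\alpha)$. Since $\nabla f(\beta)=H(\beta-\alpha)+o(|\beta-\alpha|)$, we have $(\beta-\alpha)\cdot\nabla f(\beta)\ge\frac\lambda2|\beta-\alpha|^2$ for $|\beta-\alpha|\leq\delta$, with $\delta$ small. So $\alpha$ is the only critical point in that small disc, and by (3) the winding number of $\nabla f$ on a small circle around $\alpha$ is $1$.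

The critical set is closed, lies in $D_R$, and consists of isolated points. It is therefore finite, say with $N$ points. Put small disjoint discs around them inside $D_R$. The winding number of $\nabla f$ on $|\beta|=R$ is then $N$. By (3) with $\beta_0=0$ it is also $1$. So $N=1$. As in Lemma 2(b), $f$ increases along rays outside $D_R$, so a global minimizer exists and is critical. It is the unique critical point. $\blacksquare$

Theorem 1 is now reduced to the following claim: *at every critical point, which lies in $\operatorname{int}S$, the function $f_S$ is smooth and its Hessian is positive definite.*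

## 4. Second derivatives at an interior point, and a square on which $f$ is not convex

**Lemma 4.** Let $S$ be bounded and measurable with $D_\rho\subset S$, and let $A=\int_{S\setminus D_\rho}z^{-2}\,dA(z)$. Then $f=f_S$ is smooth near $0$ and
$$f_{11}(0)=\pi-\operatorname{Re}A,\qquad f_{22}(0)=\pi+\operatorname{Re}A,\qquad f_{12}(0)=\operatorname{Im}A .$$
In particular $f_{11}+f_{22}=2\pi$ there, and the eigenvalues of the Hessian are $\pi\pm|A|$.

*Proof.* The point is to split off the singular part. By (2) the disc $D_\rho$ contributes a constant plus $\frac\pi2|\beta|^2$. For $|z|\ge\rho$ and $|\beta|\le\rho/2$ the series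
$$\log|z-\beta|=\log|z|-\sum_{n\ge1}\frac1n\operatorname{Re}\frac{\beta^n}{z^n}$$
converges uniformly in $z$ and $\beta$, so it may be integrated over $S\setminus D_\rho$ term by term. The result is a harmonic function given by a convergent power series, hence smooth. The second-order part of $f$ at $0$ is therefore
$$\tfrac\pi2(\beta_1^2+\beta_2^2)-\tfrac12\operatorname{Re}(\beta^2A)=\tfrac\pi2(\beta_1^2+\beta_2^2)-\tfrac12(\beta_1^2-\beta_2^2)\operatorname{Re}A+\beta_1\beta_2\operatorname{Im}A ,$$
and the three formulas can be read off. A symmetric matrix with diagonal $\pi\mp\operatorname{Re}A$ and off-diagonal entry $\operatorname{Im}A$ has eigenvalues $\pi\pm|A|$. $\blacksquare$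

The trace is $2\pi$, so there is plenty of positivity on average. A sensible person now tries to show that both eigenvalues are positive on all of $\operatorname{int}S$. Then $f$ would be strictly convex there and uniqueness would follow. The square shows that this is false.

Let $S=[0,1]^2$ and $\beta\in\operatorname{int}S$. In $f_1(\beta)=-\int_S\frac{x-\beta_1}{|z-\beta|^2}dA$ integrate first in $x$ (Fubini applies, the integrand being absolutely integrable):
$$f_1(\beta)=\int_0^1\big(\log|iy-\beta|-\log|1+iy-\beta|\big)\,dy .$$
The integrand is smooth, and on it $\partial_{\beta_2}=-\partial_y$. Hence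
$$f_{12}(\beta)=\log|1+i-\beta|-\log|1-\beta|-\log|i-\beta|+\log|\beta| .$$
At $\beta=\varepsilon(1+i)$ this equals $\log\frac{2\varepsilon(1-\varepsilon)}{(1-\varepsilon)^2+\varepsilon^2}$. The second derivative of $f$ in the direction $(1,1)/\sqrt2$ is $\frac12(f_{11}+f_{22})+f_{12}=\pi+f_{12}$. For $\varepsilon=\frac1{100}$ the logarithm is $\log\frac{0.0198}{0.9802}\approx-3.90$, and $\pi-3.90<0$. As $\varepsilon\to0$ the second derivative tends to $-\infty$.

So $f$ is not convex on the interior of a convex set. Any proof has to use that the point is critical. Here is what that means in polar coordinates about the point, with $r(\theta)$ the distance to the boundary in direction $\theta$. Criticality reads $\int e^{i\theta}r\,d\theta=0$. Also $A=\int e^{-2i\theta}\log r\,d\theta$, as we shall see in (4). So one knows a linear condition on $r$ and wants a bound $|A|<\pi$ on a linear functional of $\log r$. The two conditions do not speak about the same function. The next section makes them do so.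

## 5. One weight for the gradient and the Hessian

Assume now that $S$ is convex and, after a translation, that $0\in\operatorname{int}S$.

**Definition (Minkowski gauge).** $G(z)=\inf\{\lambda>0:z\in\lambda S\}$.

Since $S$ is compact and convex with $0\in\operatorname{int}S$, the function $G$ is finite, convex, positively homogeneous of degree $1$, positive off $0$, and $S=\{G\le1\}$. Put $g(\theta)=G(e^{i\theta})$ and $r=1/g$; then $S=\{se^{i\theta}:0\le s\le r(\theta)\}$. A finite convex function is locally Lipschitz, so $g$ is Lipschitz. It is continuous and positive, hence bounded away from $0$, and it is differentiable a.e. Integration by parts is allowed for Lipschitz functions. Define, for a.e. $\theta$,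
$$X(\theta)=g(\theta)\cos\theta-g'(\theta)\sin\theta=\partial_xG(e^{i\theta}).$$
The last equality is the formula $\partial_x=\cos\theta\,\partial_s-\frac{\sin\theta}{s}\partial_\theta$ applied to $G(se^{i\theta})=sg(\theta)$ at $s=1$. The function $X$ is bounded.

*Meaning of $X$.* At a boundary point $b=r(\theta)e^{i\theta}$ where $G$ is differentiable, the tangent line of $S$ is $\{z:\nabla G(b)\cdot z=1\}$. So $X(\theta)$ is the reciprocal of the abscissa at which this tangent line crosses the $x$-axis, and $X(\theta)=0$ when the tangent line is horizontal.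

*Example 1.* For the unit disc $G(z)=|z|$, $g=1$, $X=\cos\theta$.

*Example 2.* For the triangle $T$ with vertices $(2,-1),(-1,2),(-1,-1)$, the sides lie on $x+y=1$, $x=-1$, $y=-1$, so $G(x,y)=\max(x+y,-x,-y)$. On the angles that see these three sides, $X$ equals $1$, $-1$, $0$ respectively.

**Lemma 5.** If $0\in\operatorname{int}S$, then $f=f_S$ is smooth near $0$ and
$$\nabla f(0)=-\int\frac{e^{i\theta}}g\,d\theta,\qquad f_{11}(0)=\int\frac{\cos\theta\,X}g\,d\theta,\qquad f_{12}(0)=\int\frac{\sin\theta\,X}g\,d\theta .$$

*Proof.* **Step 1: the gradient.** We integrate in polar coordinates: $\int_S\frac{z}{|z|^2}dA=\int\!\int_0^{r(\theta)}\frac{e^{i\theta}}{s}\,s\,ds\,d\theta=\int e^{i\theta}r\,d\theta$. Apply Lemma 2(a).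

**Step 2: the Hessian in terms of $\log g$.** Choose $\rho$ with $D_\rho\subset S$. The number $A$ of Lemma 4 is
$$A=\int e^{-2i\theta}\int_{\rho}^{r(\theta)}\frac{ds}{s}\,d\theta=\int e^{-2i\theta}(\log r-\log\rho)\,d\theta=\int e^{-2i\theta}\log r\,d\theta=-\int e^{-2i\theta}\log g\,d\theta . \tag{4}$$
Taking real and imaginary parts, Lemma 4 gives smoothness and
$$f_{11}(0)=\pi+\int\cos2\theta\,\log g\,d\theta,\qquad f_{12}(0)=\int\sin2\theta\,\log g\,d\theta . \tag{5}$$

**Step 3: from $\log g$ to the weight $1/g$.** This is where the logarithm disappears: $(\log g)'=g'\cdot\frac1g$. Since $X/g=\cos\theta-\sin\theta\,(\log g)'$, integration by parts gives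
$$\int\frac{\cos\theta\,X}g\,d\theta=\int\Big(\cos^2\theta-\tfrac12\sin2\theta\,(\log g)'\Big)d\theta=\pi+\int\cos2\theta\,\log g\,d\theta=f_{11}(0),$$
$$\int\frac{\sin\theta\,X}g\,d\theta=\int\Big(\tfrac12\sin2\theta-\tfrac{1-\cos2\theta}2(\log g)'\Big)d\theta=\tfrac12\int\cos2\theta\,(\log g)'\,d\theta=\int\sin2\theta\,\log g\,d\theta=f_{12}(0),$$
where $\int\sin2\theta\,d\theta=0$ and $\int(\log g)'d\theta=0$ by periodicity. $\blacksquare$

With $w=1/g$ the situation is now uniform. Criticality says $\int w\cos\theta=\int w\sin\theta=0$. If we rotate so that the coordinate axes are eigenvectors of the Hessian, then also $f_{12}(0)=\int w\sin\theta\,X=0$. We want $\int w\cos\theta\,X>0$. Everything is linear in the positive weight $w$.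

## 6. Tilting the cosine until it changes sign with $X$

Convexity of $G$ enters through monotonicity. On $(0,\pi)$ we have $e^{i\theta}=\sin\theta\,(\cot\theta,1)$ and $\partial_xG$ is homogeneous of degree $0$, so $X(\theta)$ is the derivative of the convex function $x\mapsto G(x,1)$ at $x=\cot\theta$. As $\theta$ increases, $X$ decreases (weakly). In the same way $X$ increases (weakly) on $(\pi,2\pi)$. The function $\cos\theta$ does the same on the same two arcs.

This suggests a comparison argument. Since $\int w\cos\theta=0$,
$$\int w\cos\theta\,X\,d\theta=\int w\cos\theta\,(X-c)\,d\theta\quad\text{for every constant }c,$$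
and it would suffice to choose $c$ so that $X-c$ has the sign of $\cos\theta$ almost everywhere. Now $\cos\theta$ changes sign at $\frac\pi2$ and at $\frac{3\pi}2$. So one needs a single value $c$ that $X$ crosses at both of these angles. If $S$ is symmetric in the $y$-axis, $c=0$ works. If $S$ is symmetric in the $x$-axis, the one-sided derivatives at $x=0$ of $G(x,1)$ and $G(x,-1)$ agree, and again a common $c$ exists.

In general there is no such $c$. For the triangle of Example 2, $X=1$ near $\theta=\frac\pi2$ and $X=0$ near $\theta=\frac{3\pi}2$: the first requires $c=1$ and the second $c=0$. This is the point where the direct comparison stops.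

Two of the conditions, $\int w\sin\theta=0$ and $\int w\sin\theta\,X=0$, have not been used yet. They allow us to replace $\cos\theta$ by $\cos\theta-t\sin\theta$ for any real $t$, since both terms that this adds have integral zero. The tilted cosine changes sign at two opposite angles $\theta_0,\theta_0+\pi$ with $\cot\theta_0=t$, and $t$ is free. So we need a direction $\theta_0$ for which $X$ crosses the same value at $\theta_0$ and at $\theta_0+\pi$. Such a direction is found by minimizing a convex function of one variable.

**Lemma 6.** Let $0\in\operatorname{int}S$. Let $w>0$ be a bounded measurable function on the circle with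
$$\int w\cos\theta\,d\theta=\int w\sin\theta\,d\theta=0,\qquad\int w\sin\theta\,X\,d\theta=0 .$$
Then $\int w\cos\theta\,X\,d\theta>0$.

*Proof.* Put $P(x)=G(x,1)$ and $Q(x)=G(x,-1)$, finite convex functions on $\mathbb R$. As $x\to+\infty$, $P(x)/x=G(1,1/x)\to g(0)>0$, and as $x\to-\infty$, $P(x)/|x|=G(-1,1/|x|)\to g(\pi)>0$. The same holds for $Q$. So $P$ and $Q$ tend to $+\infty$ at $\pm\infty$.

**Step 1: choosing $t$ and $c$.** We look for $t$ such that $P$ at $t$ and $Q$ at $-t$ have a common slope. The convex function $m(x)=P(x)+Q(-x)$ tends to $+\infty$ at $\pm\infty$, so it has a minimum at some $t$. There $m'_-(t)\le0\le m'_+(t)$. A right derivative of $x\mapsto Q(-x)$ is minus a left derivative of $Q$, and conversely. So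
$$P'_-(t)-Q'_+(-t)\le0\le P'_+(t)-Q'_-(-t).$$
Together with $P'_-\le P'_+$ and $Q'_-\le Q'_+$ this says that each left endpoint of the two intervals $[P'_-(t),P'_+(t)]$ and $[Q'_-(-t),Q'_+(-t)]$ is at most each right endpoint. Hence the intervals have a common point $c$. Since derivatives of convex functions are nondecreasing, wherever they exist
$$P'(x)\ge c\ (x>t),\quad P'(x)\le c\ (x<t),\quad Q'(x)\ge c\ (x>-t),\quad Q'(x)\le c\ (x<-t). \tag{6}$$

**Step 2: translating to the circle.** We convert (6) into the sign of $X-c$. Let $\theta_0\in(0,\pi)$ with $\cot\theta_0=t$.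

For a.e. $\theta\in(0,\pi)$, $X(\theta)=\partial_xG(\cot\theta,1)=P'(\cot\theta)$. As $\cot$ is decreasing, $\cot\theta>t$ exactly when $\theta<\theta_0$. So $X\ge c$ a.e. on $(0,\theta_0)$ and $X\le c$ a.e. on $(\theta_0,\pi)$.

For a.e. $\theta\in(\pi,2\pi)$, $\sin\theta<0$ and $e^{i\theta}/|\sin\theta|=(-\cot\theta,-1)$, so $X(\theta)=Q'(-\cot\theta)$. Here $-\cot\theta$ is increasing and equals $-t$ at $\theta=\pi+\theta_0$. So $X\le c$ a.e. on $(\pi,\pi+\theta_0)$ and $X\ge c$ a.e. on $(\pi+\theta_0,2\pi)$.

Altogether $X\le c$ a.e. on the half circle $(\theta_0,\theta_0+\pi)$ and $X\ge c$ a.e. on the complementary one. On the other hand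
$$\cos\theta-t\sin\theta=\frac{\sin\theta_0\cos\theta-\cos\theta_0\sin\theta}{\sin\theta_0}=\frac{\sin(\theta_0-\theta)}{\sin\theta_0}$$
is negative on $(\theta_0,\theta_0+\pi)$ and positive on $(0,\theta_0)\cup(\theta_0+\pi,2\pi)$. Hence $(\cos\theta-t\sin\theta)(X-c)\ge0$ a.e.

**Step 3: the inequality.** We expand the product and use the three hypotheses:
$$\int w(\cos\theta-t\sin\theta)(X-c)=\int w\cos\theta\,X-t\int w\sin\theta\,X-c\int w\cos\theta+ct\int w\sin\theta=\int w\cos\theta\,X .$$
By Step 2 the left side is $\ge0$.

**Step 4: strictness.** Suppose the integral is $0$. Its integrand is nonnegative, $w>0$, and $\cos\theta-t\sin\theta$ vanishes at only two angles, so $X=c$ a.e. Since $\cot$ maps $(0,\pi)$ onto $\mathbb R$ with a smooth inverse, $P'=c$ a.e. on $\mathbb R$. As $P$ is locally Lipschitz, it is affine. This contradicts $P\to+\infty$ at both ends. $\blacksquare$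

*The triangle again.* For $T$ of Example 2, $P(x)=\max(x+1,-x)$ and $Q(x)=\max(x-1,-x,1)$. On $[-2,1]$ one has $Q(-x)=1$, so there $m(x)=1-x$ for $x\le-\frac12$ and $m(x)=x+2$ for $x\ge-\frac12$. A local minimum of a convex function is a global one, so $t=-\frac12$. The slopes of $P$ at $-\frac12$ fill $[-1,1]$, and $Q'(\frac12)=0$, so $c=0$. The direction $(-\frac12,1)$ points from $0$ to the vertex $(-1,2)$, and the opposite ray leaves $T$ at $(\frac12,-1)$, the midpoint of the bottom side. Going from $(-1,2)$ counterclockwise to $(\frac12,-1)$ one sees $X=-1$, then $X=0$; on the way back, $X=0$, then $X=1$. So $X-c$ has the required signs.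

*Geometric reading.* If $G$ is differentiable off $0$, then $c=X(\theta_0)=X(\theta_0+\pi)$. By the meaning of $X$, the chord through $0$ in direction $\theta_0$ is one for which the tangent lines at its two endpoints cross the $x$-axis at the same point, or are both horizontal.

## 7. Proof of Theorem 1

**Step 1: Hessians at critical points.** We verify the claim at the end of Section 3. Let $\beta$ be a critical point of $f_S$. By Lemma 2(c), $\beta\in\operatorname{int}S$. Translate so that $\beta=0$; by Lemma 5, $f$ is smooth near $0$. Let $\lambda$ be an eigenvalue of $D^2f(0)$. Rotating $S$ about $0$ conjugates the Hessian by the rotation and keeps $0$ critical, so we may rotate until $(1,0)$ is an eigenvector for $\lambda$. Then $f_{11}(0)=\lambda$ and $f_{12}(0)=0$. Put $w=1/g$, with $g$ computed from the rotated set; it is positive and bounded. By Lemma 5, criticality says $\int we^{i\theta}\,d\theta=0$, and $f_{12}(0)=0$ says $\int w\sin\theta\,X\,d\theta=0$. Lemma 6 gives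
$$\lambda=\int w\cos\theta\,X\,d\theta>0 .$$
The eigenvalue $\lambda$ was arbitrary, so the Hessian is positive definite.

**Step 2: counting.** We return to the original coordinates. By Lemma 2(b) and Step 1, the hypotheses of Lemma 3 hold. So $f_S$ has exactly one critical point and it is the unique global minimizer. It lies in $\operatorname{int}S$ by Lemma 2(c), with positive definite Hessian by Step 1. $\blacksquare$

## 8. Power potentials $|z-\beta|^p$ with $p>-1$

Lemma 6 allows any bounded positive weight, and $1/g$ was only one choice. For $p>-1$ let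
$$k_p(s)=\frac{s^p}p\ (p\ne0),\qquad k_0(s)=\log s,\qquad f_p(\beta)=\int_Sk_p(|z-\beta|)\,dA(z).$$
In all cases $k_p'(s)=s^{p-1}$.

**Theorem 7.** Let $S\subset\mathbb C$ be compact and convex with nonempty interior, and let $p>-1$. Then $f_p$ has exactly one critical point in $\mathbb C$. It lies in $\operatorname{int}S$, has positive definite Hessian, and is the unique global minimizer of $f_p$.

Thus for $-1<p<0$, where $k_p$ is a negative multiple of $s^p$, the Riesz potential $\int_S|z-\beta|^p\,dA$ has a unique maximizer; for $p>0$ the function $\int_S|z-\beta|^p\,dA$ has a unique minimizer.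

*Proof.* The case $p=0$ is Theorem 1. Let $p\ne0$.

**Step 1: first-order facts.** We redo Lemma 2. Put $k_p^\varepsilon(u)=\frac1p(|u|^2+\varepsilon^2)^{p/2}$, $0<\varepsilon\le1$, whose gradient is $(|u|^2+\varepsilon^2)^{(p-2)/2}u$. On $|u|\le M$ we have
$$|k_p^\varepsilon(u)|\le\begin{cases}|u|^p/|p|&(p<0)\\(M^2+1)^{p/2}/p&(p>0)\end{cases},\qquad|\nabla k_p^\varepsilon(u)|\le\begin{cases}|u|^{p-1}&(p\le2)\\(M^2+1)^{(p-2)/2}M&(p>2)\end{cases}.$$
All these bounds are integrable on $|u|\le M$, since $p-1>-2$, and the limits as $\varepsilon\to0$ obey the same bounds. Dominated convergence, used as in Lemma 2(a), gives $f_p\in C^1(\mathbb C)$ with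
$$\nabla f_p(\beta)=-\int_S|z-\beta|^{p-2}(z-\beta)\,dA .$$
In the proofs of Lemma 2(b) and (c) only the positivity of the factor $|z-\beta|^{-2}$ mattered. With $|z-\beta|^{p-2}$ in its place they show that $\beta\cdot\nabla f_p(\beta)>0$ for $|\beta|\ge R>\max_S|z|$ and that all critical points lie in $\operatorname{int}S$.

**Step 2: what remains.** Suppose $0\in\operatorname{int}S$. We shall show that $f_p$ is smooth near $0$ and, with $w=g^{-p-1}$,
$$\nabla f_p(0)=-\frac1{p+1}\int e^{i\theta}w\,d\theta,\quad(f_p)_{11}(0)=\int w\cos\theta\,X\,d\theta,\quad(f_p)_{12}(0)=\int w\sin\theta\,X\,d\theta . \tag{7}$$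
This weight is positive and bounded. Given (7), Step 1 of Section 7 applies with the new $w$ and shows that at a critical point every eigenvalue of the Hessian is positive. Lemma 3 then finishes the proof.

**Step 3: the gradient in (7).** In polar coordinates, $\int_S|z|^{p-2}z\,dA=\int e^{i\theta}\int_0^{r}s^p\,ds\,d\theta=\frac1{p+1}\int e^{i\theta}r^{p+1}\,d\theta$; here $p>-1$ is used.

**Step 4: the disc part of the Hessian.** Let $\overline{D_\rho}\subset S$ and $u(\beta)=\int_{D_\rho}k_p(|z-\beta|)\,dA$. For $|\beta|<\rho$, Step 1 applied to the disc says $\partial_ju(\beta)=-\int_{D_\rho}\partial_{z_j}k_p(|z-\beta|)\,dA$. Apply the divergence theorem on $D_\rho$ minus a disc of radius $\delta$ about $\beta$. The inner boundary contributes at most $2\pi\delta\cdot\delta^p/|p|$, which tends to $0$ as $\delta\to0$. So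
$$\partial_ju(\beta)=-\oint_{\partial D_\rho}k_p(|z-\beta|)\,n_j\,ds,$$
which is smooth for $|\beta|<\rho$. Since $u$ is rotation invariant, $D^2u(0)$ commutes with all rotations, and being symmetric it is $\mu I$. Taking the trace, and using $\sum_jn_j\,\partial_{\beta_j}k_p(|z-\beta|)=-k_p'(\rho)$ at $\beta=0$,
$$2\mu=\oint_{\partial D_\rho}k_p'(\rho)\,ds=2\pi\rho\cdot\rho^{p-1},\qquad\mu=\pi\rho^p .$$

**Step 5: the outer part.** On $S\setminus D_\rho$ the kernel is smooth in $\beta$ near $0$, so we differentiate under the integral. Since
$$\partial_i\partial_jk_p(|z|)=|z|^{p-2}\Big(\delta_{ij}+(p-2)\frac{z_iz_j}{|z|^2}\Big)\quad\text{and}\quad\int_\rho^rs^{p-2}\,s\,ds=\frac{r^p-\rho^p}p,$$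
the $11$ and $12$ entries at $0$ are
$$\int(1+(p-2)\cos^2\theta)\frac{r^p-\rho^p}p\,d\theta=\frac1p\int(1+(p-2)\cos^2\theta)\,r^p\,d\theta-\pi\rho^p,\qquad\frac{p-2}p\int\sin\theta\cos\theta\,r^p\,d\theta,$$
because $\int(1+(p-2)\cos^2\theta)\,d\theta=2\pi+(p-2)\pi=p\pi$ and $\int\sin\theta\cos\theta\,d\theta=0$. Adding the disc part cancels $\pi\rho^p$. So $f_p$ is smooth near $0$ and
$$(f_p)_{11}(0)=\frac1p\int(1+(p-2)\cos^2\theta)\,g^{-p}\,d\theta,\qquad(f_p)_{12}(0)=\frac{p-2}p\int\sin\theta\cos\theta\,g^{-p}\,d\theta .$$

**Step 6: matching with $X$.** We use $-g'g^{-p-1}=\frac1p(g^{-p})'$ and integrate by parts: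
$$\int g^{-p-1}\cos\theta\,X=\int\Big(\cos^2\theta\,g^{-p}+\tfrac{\sin2\theta}{2p}(g^{-p})'\Big)=\int\Big(\cos^2\theta-\tfrac{\cos2\theta}p\Big)g^{-p}=\frac1p\int(1+(p-2)\cos^2\theta)\,g^{-p},$$
$$\int g^{-p-1}\sin\theta\,X=\int\Big(\tfrac12\sin2\theta\,g^{-p}+\tfrac{\sin^2\theta}p(g^{-p})'\Big)=\int\Big(\tfrac12-\tfrac1p\Big)\sin2\theta\,g^{-p}=\frac{p-2}p\int\sin\theta\cos\theta\,g^{-p}.$$
These are the entries found in Step 5, so (7) holds. $\blacksquare$

A check at $p=2$: the formula gives $(f_2)_{11}(0)=\frac12\int r^2\,d\theta=\operatorname{area}(S)$ and $(f_2)_{12}(0)=0$, in agreement with differentiating $\frac12\int_S|z-\beta|^2\,dA$ directly. For $p\ge1$ the kernel $k_p(|z-\beta|)$ is convex in $\beta$, so $f_p$ is convex to begin with. For $p<1$ the radial second derivative of the kernel is $(p-1)s^{p-2}<0$.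

## 9. Eigenvalues at the logarithmic center fill $(0,2\pi)$

**Proposition 8.** At the logarithmic center $\alpha$ of a convex $S$, both eigenvalues of $D^2f_S(\alpha)$ lie in the open interval $(0,2\pi)$. Equivalently, with $r$ the radial function about $\alpha$, $\big|\int e^{2i\theta}\log r\,d\theta\big|<\pi$. Every value in $(0,2\pi)$ occurs, so the constants are sharp.

*Proof.* **The bounds.** Translate $\alpha$ to $0$. By Lemma 4 and (4) the eigenvalues are $\pi\pm|A|$ with $|A|=\big|\int e^{-2i\theta}\log r\,d\theta\big|=\big|\int e^{2i\theta}\log r\,d\theta\big|$. By Theorem 1 both are positive. Since they add up to $2\pi$, both are less than $2\pi$. Either form of the statement is $|A|<\pi$.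

**Sharpness.** We compute an ellipse with semi-axes $a$ along $x$ and $b$ along $y$, centered at $0$. Since $S=-S$, the gradient at $0$ vanishes, so $0$ is the logarithmic center by Theorem 1. Here
$$g^2=\frac{\cos^2\theta}{a^2}+\frac{\sin^2\theta}{b^2}=\frac12\Big(\frac1{a^2}+\frac1{b^2}\Big)+\frac12\Big(\frac1{a^2}-\frac1{b^2}\Big)\cos2\theta .$$
With $q=\frac{b-a}{b+a}\in(-1,1)$ one has $\frac{2q}{1+q^2}=\frac{b^2-a^2}{b^2+a^2}$, which is also the ratio of the second coefficient to the first. So $g^2=C(1+2q\cos2\theta+q^2)$ with a constant $C>0$. From
$$\log(1+2q\cos\varphi+q^2)=2\operatorname{Re}\log(1+qe^{i\varphi})=2\sum_{k\ge1}(-1)^{k+1}\frac{q^k}k\cos k\varphi$$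
with $\varphi=2\theta$, the coefficient of $\cos2\theta$ in $\log g=\frac12\log g^2$ is $q$. By (5),
$$f_{11}(0)=\pi+\int\cos2\theta\,\log g\,d\theta=\pi+\pi q=\frac{2\pi b}{a+b}.$$
Moreover $f_{12}(0)=0$ by (5), because $\log g$ is even in $\theta$. So $\frac{2\pi b}{a+b}$ is an eigenvalue, and it takes every value in $(0,2\pi)$ as $a,b>0$ vary. $\blacksquare$

## 10. A star-shaped region with at least two centers

Convexity was used to place the critical points inside $S$ and to make $X$ monotone. It cannot be replaced by star-shapedness.

**Proposition 9.** Let $0<\eta<e^{-\pi/2}$ and $S=\{se^{i\theta}:0\le s\le r(\theta)\}$, where $r=1$ if $|\theta|\le\pi/4$ or $|\theta-\pi|\le\pi/4$ (mod $2\pi$), and $r=\eta$ otherwise. Then $S$ is compact and star-shaped about $0$ with $0\in\operatorname{int}S$, but it has at least two logarithmic centers.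

*Proof.* **Step 1: the set.** $S$ is bounded and star-shaped about $0$ by definition, and $D_\eta\subset S$. The function $r$ is upper semicontinuous, since it takes its larger value on a closed set of angles. If $s_ne^{i\theta_n}\in S$ converges to $se^{i\theta}$ with $s>0$, then $\theta_n\to\theta$ mod $2\pi$ and $s\le\limsup r(\theta_n)\le r(\theta)$. So $S$ is closed.

**Step 2: the origin is not a minimizer.** We compute $f_{11}(0)$. Lemma 4 needs only $D_\eta\subset S$, and the polar computation of $A$ in (4) needs only the polar description of $S$. So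
$$f_{11}(0)=\pi-\int\cos2\theta\,\log r\,d\theta=\pi-\log\eta\cdot2\int_{\pi/4}^{3\pi/4}\cos2\theta\,d\theta=\pi+2\log\eta<0,$$
since $\int_{\pi/4}^{3\pi/4}\cos2\theta\,d\theta=\frac12(\sin\frac{3\pi}2-\sin\frac\pi2)=-1$ and $\log\eta<-\frac\pi2$. A smooth function with a negative second derivative along the $x$-axis at $0$ has no local minimum there.

**Step 3: symmetry.** By Lemma 2(b), which holds for bounded measurable sets of positive area, a minimizer exists. Since $S=-S$, we have $f_S(-\beta)=f_S(\beta)$, so the set of minimizers is invariant under $\beta\mapsto-\beta$. It does not contain $0$, so it contains at least two points. $\blacksquare$
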